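# Non-idempotent solutions of $p+p+a\cdot p=p+a\cdot p$ in $\beta\mathbb N$

## 1. The guess that only idempotents solve the equation

Let $\mathbb N=\{1,2,3,\dots\}$ be discrete and let $\beta\mathbb N$ be its Stone-Čech compactification, realized as the set of ultrafilters on $\mathbb N$, with $n\in\mathbb N$ identified with the principal ultrafilter at $n$. Put $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. Addition extends to an associative operation on $\beta\mathbb N$ by
$$B\in p+q\iff\{x\in\mathbb N:-x+B\in q\}\in p,\qquad -x+B=\{y\in\mathbb N:x+y\in B\}.$$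
In words: for $p$-many $x$, for $q$-many $y$, the sum $x+y$ lies in $B$. For $a\in\mathbb N$, the element $a\cdot p$ is the image of $p$ under the continuous extension of $x\mapsto ax$, so $B\in a\cdot p$ iff $\{x:ax\in B\}\in p$. In general $2\cdot p\ne p+p$.

We consider the equation
$$p+p+2\cdot p=p+2\cdot p\qquad(p\in\mathbb N^*).$$
If $p$ is idempotent, that is $p+p=p$, then $p$ is a solution. The first guess is that there are no others: the equation looks like "$p+p=p$ with $2\cdot p$ added on the right", and one hopes to remove the last term. Let us test this guess, with a general $a$ in place of $2$.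

**Integers.** If $p=n\in\mathbb N$, the equation says $2n+an=n+an$, which is false. There are no solutions in $\mathbb N$.

**Residues.** Fix $m\in\mathbb N$. Each $p\in\beta\mathbb N$ contains exactly one residue class modulo $m$. If $p$ contains the class of $c$ and $q$ that of $d$, then $p+q$ contains the class of $c+d$, and $a\cdot p$ that of $ac$. A solution has $2c+ac\equiv c+ac$, so $c\equiv0$. Hence every solution contains $m\mathbb N$ for every $m$. So does every idempotent, by the same computation with $2c\equiv c$. Residues do not distinguish solutions from idempotents.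

**Powers of $a$, for $a\ge2$.** Let $p\in\mathbb N^*$ contain $\{a^k:k\ge0\}$. For fixed $k$, $a\cdot p$ contains $\{a^l:l>k\}$, since it is nonprincipal and contains $\{a^{l}:l\ge1\}$; likewise $p$ contains $\{a^l:l>k\}$. So $p+a\cdot p$ contains the set of numbers $a^k+a^l$ with $k<l$, which have two nonzero base-$a$ digits, while $p+p+a\cdot p$ contains the set of numbers $a^j+a^k+a^l$ with $j<k<l$, which have three. These sets are disjoint, so $p$ is not a solution.

**The case where one may cancel.** Call $w\in\beta\mathbb N$ *right cancelable* if $u+w=u'+w$ implies $u=u'$ for all $u,u'\in\beta\mathbb N$. For example, each $n\in\mathbb N$ is right cancelable. An idempotent $e\in\mathbb N^*$ is not: $(1+e)+e=1+e$, but $1+e\neq1$, because $1+e$ is nonprincipal ($\{n\}\in 1+e$ would put a set with at most one element into $e$). Suppose $p\in\mathbb N^*$ solves the equation and $a\cdot p$ is right cancelable. Cancelling gives $p+p=p$. Since $p\mapsto a\cdot p$ is a homomorphism (Section 2), $a\cdot p$ is then an idempotent, and it lies in $\mathbb N^*$ because $\{x:ax=n\}$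 has at most one element. So $a\cdot p$ is not right cancelable, a contradiction. Thus the hoped-for cancellation is never available.

**The smallest ideal.** Let $K(\beta\mathbb N)$ be the smallest two-sided ideal of $(\beta\mathbb N,+)$. We quote the following known result: *if $p\in K(\beta\mathbb N)$, $q\in\beta\mathbb N$ and $p+p+q=p+q$, then $p+p=p$.* With $q=a\cdot p$ it confirms the guess inside $K(\beta\mathbb N)$.

All these tests agree with the guess. It is nevertheless false.

**Theorem 1.** For every integer $a\ge2$ there are $2^{\mathfrak c}$ elements $p\in\mathbb N^*$ with $p+p+a\cdot p=p+a\cdot p$ such that the sums $p,\ p+p,\ p+p+p,\dots$ are pairwise distinct. In particular $p+p\ne p$.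

**Theorem 2** (the remaining case $a=1$)**.** There are $2^{\mathfrak c}$ elements $p\in\mathbb N^*$ with $p+p+p=p+p\ne p$.

**Proposition 3** (criterion)**.** For $a\in\mathbb N$ and $p\in\mathbb N^*$: $p+p+a\cdot p=p+a\cdot p$ if and only if there is an idempotent $e\in\beta\mathbb N$ with $e+a\cdot p=p+a\cdot p$ and $p+e+a\cdot p=e+a\cdot p$.

Everything is proved in ZFC. The case $a=2$ of Theorem 1 answers the question about $p+p+2\cdot p=p+2\cdot p$: it does have solutions in $\mathbb N^*$ besides idempotents. Since $|\beta\mathbb N|=2^{\mathfrak c}$, the number of solutions is the largest possible. By the quoted result (with $q=a\cdot p$, and $q=p$ when $a=1$), the solutions in Theorems 1 and 2 lie outside $K(\beta\mathbb N)$.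

## 2. Minimal ideals, limits, multiplication by $a$, and digits

**Compact right topological semigroups.** For $B\subseteq\mathbb N$ write $\overline B=\{p\in\beta\mathbb N:B\in p\}$; these sets form a base of open sets, and they are closed. For fixed $q$ the map $\rho_q(p)=p+q$ is continuous; no continuity in $q$ is assumed. Thus $\beta\mathbb N$ is a compact Hausdorff right topological semigroup, and so is each of its nonempty closed subsemigroups. For such a semigroup $S$ we recall from Hindman–Strauss, *Algebra in the Stone–Čech Compactification*, Ch. 1–2: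

* (F1) $S$ has an idempotent. Every left ideal contains a minimal left ideal. The smallest two-sided ideal $K(S)$ exists. It contains an idempotent: it contains a minimal left ideal, which has the form $S+u$, so it is compact and (F1) applies to it.
* (F2) $K(S)$ is the union of the minimal right ideals, and also of the minimal left ideals. If $e\in K(S)$ is idempotent, then $e+S$ is a minimal right ideal. If $R$ is a minimal right ideal and $L$ a minimal left ideal, then $R\cap L$ is a group; in particular it contains an idempotent.
* (F3) If $R$ is a minimal right ideal, $f\in R$ is idempotent and $z\in R$, then $f+z=z$. Indeed $f+S\subseteq R$ is a right ideal, so $f+S=R$; write $z=f+s$, and then $f+z=f+f+s=f+s=z$.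

A small example is $S=I\times J$, with $I,J$ finite, and $(i,j)+(i',j')=(i,j')$. The minimal right ideals are the rows $\{i\}\times J$, the minimal left ideals are the columns $I\times\{j\}$, each intersection is a one-element group, and (F3) reads $(i,j)+(i,j')=(i,j')$.

**Limits along an ultrafilter.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$ and let $s_i\in\beta\mathbb N$ for $i\in\mathbb N$. Then $s=\mathcal U\text{-}\lim_i s_i$ is the ultrafilter given by
$$B\in s\iff\{i:B\in s_i\}\in\mathcal U.$$
If $B\in s_i$ for all but finitely many $i$, then $B\in s$. If all $s_i$ lie in a closed set, so does $s$. The limit of a constant sequence is that constant. For every $w$,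
$$\Bigl(\mathcal U\text{-}\lim_i s_i\Bigr)+w=\mathcal U\text{-}\lim_i(s_i+w),$$
because $B\in s+w$ iff $\{x:-x+B\in w\}\in s$ iff $\{x:-x+B\in w\}\in s_i$ for $\mathcal U$-many $i$ iff $B\in s_i+w$ for $\mathcal U$-many $i$. The corresponding statement for $w+s_i$ may fail, and this failure will be essential.

**Multiplication by $a$.** The map $p\mapsto a\cdot p$ is continuous. It is injective, because $B\in p$ iff $aB\in a\cdot p$. It is a homomorphism: $B\in a\cdot(p+q)$ iff $\{x:\{y:ay\in-ax+B\}\in q\}\in p$ iff $\{x:-ax+B\in a\cdot q\}\in p$ iff $B\in a\cdot p+a\cdot q$. Finally, if $a\mathbb N\in w$, then $w=a\cdot p$ for the ultrafilter $p=\{B:aB\in w\}$: indeed $B\in a\cdot p$ iff $a\{x:ax\in B\}=B\cap a\mathbb N\in w$ iff $B\in w$.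

**Digits.** Fix $a\ge2$ and $\omega=\{0,1,2,\dots\}$. Let $\operatorname{supp}(x)\subseteq\omega$ be the set of positions of nonzero digits of $x$ in base $a$. For instance, in base $3$, $19=2\cdot 9+1$ has support $\{0,2\}$, and $3\cdot19=57=2\cdot27+3$ has support $\{1,3\}$. In general $\operatorname{supp}(ax)=\operatorname{supp}(x)+1$. If $a^m>x$ and $a^m\mid y$, then no carrying occurs in $x+y$, and
$$\operatorname{supp}(x+y)=\operatorname{supp}(x)\sqcup\operatorname{supp}(y),\qquad \max\operatorname{supp}(x)<m\le\min\operatorname{supp}(y).\tag{1}$$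

## 3. The idempotent inside every solution

*Purpose: to prove Proposition 3, which tells us what to look for.*

**Proof of Proposition 3.** Let $f=p+a\cdot p$ and
$$P=\{x\in\beta\mathbb N:x+a\cdot p=f,\ x+f=f\}.$$
$P$ is closed, since $\rho_{a\cdot p}$ and $\rho_f$ are continuous. It is closed under addition: for $x,x'\in P$ we have $x+x'+a\cdot p=x+f=f$ and $x+x'+f=x+f=f$.

If $p$ solves the equation, then $p+a\cdot p=f$ by definition and $p+f=p+p+a\cdot p=f$, so $p\in P$. Hence $P$ is a nonempty compact right topological semigroup, and by (F1) it contains an idempotent $e$. Then $e+a\cdot p=f=p+a\cdot p$ and $p+e+a\cdot p=p+f=f=e+a\cdot p$.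

Conversely, if such an $e$ exists, then
$$p+p+a\cdot p=p+(p+a\cdot p)=p+(e+a\cdot p)=e+a\cdot p=p+a\cdot p.\qquad\blacksquare$$

So we need an idempotent $e$ and a different element $p$ which act alike on $a\cdot p$. Let us try $e=q$ and $p=q+r$ with $q$ idempotent. Then $a\cdot p=a\cdot q+a\cdot r$ and
$$e+a\cdot p=q+a\cdot q+a\cdot r,\qquad p+a\cdot p=q+r+a\cdot q+a\cdot r.$$
These agree if $r+a\cdot q=a\cdot q$. Next, $p+e+a\cdot p=q+(r+q)+a\cdot q+a\cdot r$, and this equals $q+r+a\cdot q+a\cdot r=q+a\cdot q+a\cdot r=e+a\cdot p$ if also $r+q=r$. So: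

**Lemma 4.** Let $q$ be idempotent and let $r$ satisfy
$$r+q=r,\qquad r+a\cdot q=a\cdot q.\tag{2}$$
Then $p=q+r$ satisfies $p+p+a\cdot p=p+a\cdot p$, and $p+p=q+r+r$.

*Proof.* The first claim is the computation above together with Proposition 3, whose converse half used only associativity. Directly: $p+a\cdot p=q+a\cdot q+a\cdot r$, and
$$p+p+a\cdot p=q+(r+q)+a\cdot q+a\cdot r=q+(r+a\cdot q)+a\cdot r=q+a\cdot q+a\cdot r.$$
Finally $p+p=q+(r+q)+r=q+r+r$. $\blacksquare$

## 4. Where the direct attempt stops

How does one solve (2)? Take a compact semigroup $S$ containing $q$ and $a\cdot q$, with $a\cdot q\in K(S)$. Then $R=a\cdot q+S$ is a minimal right ideal. Choose a minimal left ideal $L\subseteq S+q$ and let $r$ be the idempotent of $R\cap L$. By (F3), $r+a\cdot q=a\cdot q$. Since $r\in S+q$ and $q+q=q$, also $r+q=r$. So (2) holds.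

**First obstacle: this $r$ is idempotent.** Then $p+p=q+r+r=q+r=p$, and the solution is one of the trivial ones. We need a non-idempotent $r$. The way out is that the conditions (2) are closed in $r$: both say that a continuous map $\rho_w$ takes a prescribed value or agrees with the identity. So a limit $r=\mathcal U\text{-}\lim_i r_i$ of idempotent solutions $r_i$ still solves (2). Must $r$ be idempotent? By (F3), idempotents $r_i,r_j$ of the same $R$ satisfy $r_i+r_j=r_j$. If left translations were continuous, letting $j$ run would give $r_i+r=r$, and then $r+r=r$. But left translations need not be continuous. We shall choose the $r_i$ so that $r$ is even right cancelable.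

**Second obstacle: $q$ must not be minimal in $S$.** Suppose $q\in K(S)$ and $r\in S$ satisfies (2). Then $r=r+q\in K(S)$, so $r$ lies in a group $R'\cap L'$ with identity $f$, where $R'$ is a minimal right ideal and $L'$ a minimal left ideal. Now $a\cdot q=r+a\cdot q\in R'$, so $R'=a\cdot q+S$, and $f=a\cdot q+s$ for some $s\in S$. Hence $r=r+f=r+a\cdot q+s=a\cdot q+s=f$ is idempotent, and nothing is gained, whatever limits are taken.

So we need a compact semigroup $S$ in which $q$ is *not* minimal but $a\cdot q$ *is*. The natural semigroup $H_a=\bigcap_m\overline{a^m\mathbb N}$ cannot serve. Indeed, $w\in H_a$ implies $a\cdot w\in H_a$; and each $w\in H_a$ contains $a\mathbb N$, so it is $a\cdot p$ with $p=\{B:aB\in w\}\in H_a$. Thus multiplication by $a$ is an automorphism of $H_a$, it maps $K(H_a)$ onto itself, and $a\cdot q$ is minimal in $H_a$ exactly when $q$ is.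

We break this symmetry with digits. Multiplication by $a$ shifts supports by $1$. Suppose that $S_0$ forbids the digit positions in $A,A+1,A+2,\dots$, and $S_1$ forbids only $A+1,A+2,\dots$. Then $S_1$ should be $a\cdot S_0$, and $S_0\subseteq S_1$. An idempotent $q\in K(S_0)$ then has $a\cdot q\in K(S_1)$ and $q\in S_1$; and $q$ has no digits in $A$, whereas elements of $S_1$ may have them. If $A$ is infinite, however, the sets $A+k$ together cover all positions from $\min A$ on. So position $A+k$ must be forbidden only "eventually", and $A$ must be sparse.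

## 5. The semigroups $S_0\subseteq S_1=a\cdot S_0$

From here to the end of Section 8, $a\ge2$ is fixed and supports are in base $a$. Let $A=\{2^j:j\in\mathbb N\}=\{2,4,8,\dots\}$, and fix a partition $A=\bigsqcup_{i\in\mathbb N}A_i$ into infinite sets (for instance, put $2^j$ into $A_i$ if $2^{i-1}$ is the exact power of $2$ dividing $j$). Put
$$W_n=\{x:\min\operatorname{supp}(x)\ge n,\ \operatorname{supp}(x)\cap(A+k)=\emptyset\text{ for }0\le k\le n\}\quad(n\ge0),$$
$$V_n=\{x:\min\operatorname{supp}(x)\ge n,\ \operatorname{supp}(x)\cap(A+k)=\emptyset\text{ for }1\le k\le n\}\quad(n\ge1),$$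
$$S_0=\bigcap_{n\ge0}\overline{W_n},\qquad S_1=\bigcap_{n\ge1}\overline{V_n}.$$
For example, the positions allowed in $W_1$ are $1,6,7,10,\dots,15,18,\dots,31$ and so on; those allowed in $V_1$ include in addition $2,4,8,16,\dots$. So $a^4\in V_1\setminus W_1$.

**Step 1: $S_0$ is a nonempty compact subsemigroup.** *This provides an idempotent $q\in K(S_0)$.* The sets $W_n$ decrease with $n$. Each is nonempty: if $j\in\mathbb N$ and $2^j>n+1$, then $a^{2^{j+1}-1}\in W_n$, because its support is $\{2^{j+1}-1\}$, we have $2^{j+1}-1\ge n$, and for $0\le k\le n$ the number $2^{j+1}-1-k$ lies strictly between $2^j$ and $2^{j+1}$, hence not in $A$. So $S_0$ is an intersection of a decreasing sequence of nonempty compact sets: it is nonempty and compact.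

Let $u,v\in S_0$, $n\ge0$ and $x\in W_n$. Choose $m\ge n$ with $a^m>x$. If $y\in W_m$, then $a^m\mid y$, and by (1) $\operatorname{supp}(x+y)=\operatorname{supp}(x)\sqcup\operatorname{supp}(y)$; both parts lie in $[n,\infty)$ and miss $A+k$ for $0\le k\le n$. So $W_m\subseteq-x+W_n$, and thus $-x+W_n\in v$. This holds for all $x\in W_n\in u$, so $W_n\in u+v$. Hence $u+v\in S_0$.

**Step 2: $a\cdot S_0=S_1$.** *This makes $S_1$ a copy of $S_0$ and transports minimality.* First, $aW_n=V_{n+1}$. If $x\in W_n$, then $\operatorname{supp}(ax)=\operatorname{supp}(x)+1$ has minimum at least $n+1$ and misses $A+k$ for $1\le k\le n+1$. Conversely, if $y\in V_{n+1}$, then $\min\operatorname{supp}(y)\ge1$, so $y=ax$ with $\operatorname{supp}(x)=\operatorname{supp}(y)-1$, and $x\in W_n$.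

Now if $p\in S_0$, then $V_{n+1}=aW_n\in a\cdot p$ for all $n\ge0$, so $a\cdot p\in S_1$. If $w\in S_1$, then $a\mathbb N\supseteq V_1\in w$, so $w=a\cdot p$ with $p=\{B:aB\in w\}$; as $aW_n=V_{n+1}\in w$, we have $W_n\in p$ for all $n$, that is, $p\in S_0$. Since $p\mapsto a\cdot p$ is a continuous injective homomorphism, $S_1$ is a compact semigroup, $p\mapsto a\cdot p$ is an isomorphism of $S_0$ onto $S_1$, and $a\cdot K(S_0)=K(S_1)$.

**Step 3: inclusions.** *These put $q$ into $S_1$ and everything into $\mathbb N^*$.* For $n\ge1$ we have $W_n\subseteq V_n$, so $S_0\subseteq S_1$. Also $V_m\subseteq a^m\mathbb N$, so every element of $S_1$ contains $a^m\mathbb N$ for all $m$. Since $n\notin a^n\mathbb N$, no principal ultrafilter lies in $S_1$, and $S_1\subseteq\mathbb N^*$.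

**Step 4: the choice of $q$.** *This yields the asymmetry demanded in Section 4.* Let $q$ be an idempotent in $K(S_0)$. Then $q\in S_1$, and $a\cdot q$ is an idempotent in $K(S_1)$. By (F2),
$$R:=a\cdot q+S_1$$
is a minimal right ideal of $S_1$, and $a\cdot q=a\cdot q+a\cdot q\in R$.

## 6. Infinitely many idempotents with separate tags

We work in $S=S_1$ as in Section 4, and we now choose many minimal left ideals $L_i\subseteq S_1+q$ that can be told apart. The tag of a number is read off its last digit position in $A$. This tag is not changed by adding something much smaller, and not changed by adding elements of $W_m$ far out, since these have no digits in $A$. Put, for $i\in\mathbb N$,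
$$M_i=\{x\in\mathbb N:\operatorname{supp}(x)\cap A\ne\emptyset,\ \max(\operatorname{supp}(x)\cap A)\in A_i\}.$$
The $M_i$ are pairwise disjoint. By (1):
$$x\in\mathbb N,\ a^m>x,\ y\in M_i\cap a^m\mathbb N\ \Longrightarrow\ x+y\in M_i,\tag{3}$$
$$x\in M_i,\ a^m>x,\ y\in W_m\ \Longrightarrow\ x+y\in M_i.\tag{4}$$
In (3), the largest element of $\operatorname{supp}(x+y)\cap A$ comes from $y$. In (4), $a^m\mid y$ and $\operatorname{supp}(y)\cap A=\emptyset$, so $\operatorname{supp}(x+y)\cap A=\operatorname{supp}(x)\cap A$.

**Step 5: $\Lambda_i=(S_1+q)\cap\overline{M_i}$ is a nonempty left ideal of $S_1$.** *This allows us to choose $L_i$ inside $S_1+q$ with tag $i$.*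

Nonempty: for each $n\ge1$, $V_n\cap M_i\neq\emptyset$. Since $A_i$ is infinite, choose $2^j\in A_i$ with $2^{j-1}>n$. Then $a^{2^j}$ has support $\{2^j\}$, with $2^j\ge n$, and for $1\le k\le n$ the number $2^j-k$ lies strictly between $2^{j-1}$ and $2^j$, so $2^j\notin A+k$. Thus $a^{2^j}\in V_n\cap M_i$. The sets $V_n\cap M_i$ decrease with $n$, so by compactness there is $u\in S_1\cap\overline{M_i}$. Let $x\in M_i$ and $a^m>x$. By (4), $W_m\subseteq-x+M_i$, and $W_m\in q$ since $q\in S_0$; so $-x+M_i\in q$. This holds for all $x\in M_i\in u$, so $M_i\in u+q$. Hence $u+q\in\Lambda_i$.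

Left ideal: since $q\in S_1$, $S_1+q\subseteq S_1$ is a left ideal of $S_1$. Let $v\in S_1$ and $u\in\Lambda_i$. Given $x\in\mathbb N$, choose $m$ with $a^m>x$. By (3), $-x+M_i\supseteq M_i\cap a^m\mathbb N$, and this set is in $u$ because $u\in S_1\cap\overline{M_i}$. So $-x+M_i\in u$ for every $x$, and $M_i\in v+u$. Thus $v+u\in\Lambda_i$.

**Step 6: the idempotents $r_i$.** *These are the idempotent solutions of (2) whose limit we shall take.* By (F1) choose a minimal left ideal $L_i\subseteq\Lambda_i$ of $S_1$, and let $r_i$ be the idempotent of the group $R\cap L_i$. Then: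

* $r_i+a\cdot q=a\cdot q$, by (F3), since $r_i,a\cdot q\in R$ and $r_i$ is idempotent;
* $r_i+q=r_i$, since $r_i\in S_1+q$ and $q+q=q$;
* $M_i\cap a^m\mathbb N\in r_i$ for all $m$, since $r_i\in\Lambda_i\subseteq S_1\cap\overline{M_i}$.

We can also see that $q$ is not minimal in $S_1$. The set of $u\in S_1$ containing $\{x:\operatorname{supp}(x)\cap A\ne\emptyset\}$ is, by (1), a two-sided ideal of $S_1$; it is nonempty as it contains $r_1$; so it contains $K(S_1)$. But $q$ contains $W_0$, whose elements have no digits in $A$.

## 7. Limits of tagged elements are right cancelable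

The next lemma is stated for general tags because it will be used again in Section 9.

**Lemma 5.** Let $b\ge2$ be an integer and let $B_i\subseteq\mathbb N$ $(i\in\mathbb N)$ be pairwise disjoint sets such that
$$x\in\mathbb N,\ b^m>x,\ y\in B_i\cap b^m\mathbb N\ \Longrightarrow\ x+y\in B_i.\tag{5}$$
Let $s_i\in\beta\mathbb N$ satisfy $B_i\cap b^m\mathbb N\in s_i$ for all $m$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$ and $s=\mathcal U\text{-}\lim_i s_i$. Then:

(i) $s$ is right cancelable;

(ii) $\bigcup_{i\in U}B_i\in v+s$ for every $U\in\mathcal U$ and every $v\in\beta\mathbb N$;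

(iii) if $\mathcal U'\ne\mathcal U$ is another nonprincipal ultrafilter and $s'=\mathcal U'\text{-}\lim_is_i$, then $v+s\ne v+s'$ for every $v\in\beta\mathbb N$.

The idea of (i) is a decoding: from a typical sum $x+y$, with $y\in B_i$ divisible by $b^i$ and $b^i>x$, one reads the tag $i$, and then $x$ is the remainder modulo $b^i$. For example, take $b=2$, $B_i=M_i$ in base $2$ with the partition suggested in Section 5, $x=5$ and $y=2^{16}$. Here $16=2^4$, and $4$ is exactly divisible by $2^2$, so $16\in A_3$ and $y\in M_3$. The sum $65541$ has support $\{0,2,16\}$; its last position in $A$ is $16\in A_3$, so the tag is $3$, and $65541$ modulo $2^3$ is $5=x$.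

*Proof of (i).* For $z\in B_i$ let $G(z)$ be the remainder of $z$ modulo $b^i$; for $z\notin\bigcup_iB_i$ let $G(z)=0$. This is well defined since the $B_i$ are disjoint. We claim that $G^{-1}[C]\in u+s$ whenever $C\in u\in\beta\mathbb N$. Let $x\in C$, and let $i$ be such that $b^i>x$; this holds for all but finitely many $i$. For $y\in B_i\cap b^i\mathbb N$ we have $x+y\in B_i$ by (5) with $m=i$, and $x+y\equiv x\pmod{b^i}$ with $0<x<b^i$. So $G(x+y)=x\in C$. Hence $-x+G^{-1}[C]\supseteq B_i\cap b^i\mathbb N\in s_i$ for all but finitely many $i$, and therefore $-x+G^{-1}[C]\in s$. This holds for all $x\in C$, and $C\in u$, which proves the claim.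

If $u\neq u'$, choose $C\in u$ with $\mathbb N\setminus C\in u'$. Then $G^{-1}[C]\in u+s$ and $G^{-1}[\mathbb N\setminus C]\in u'+s$ are disjoint, so $u+s\ne u'+s$.

*Proof of (ii).* Let $B_U=\bigcup_{i\in U}B_i$. Let $x\in\mathbb N$ and choose $m$ with $b^m>x$. For $i\in U$, (5) gives $-x+B_U\supseteq B_i\cap b^m\mathbb N\in s_i$. So $\{i:-x+B_U\in s_i\}\supseteq U\in\mathcal U$, which means $-x+B_U\in s$. As this holds for every $x\in\mathbb N$, $B_U\in v+s$.

*Proof of (iii).* Choose disjoint $U\in\mathcal U$ and $U'\in\mathcal U'$. By (ii), $v+s$ contains $B_U$ and $v+s'$ contains $B_{U'}$; these sets are disjoint. $\blacksquare$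

## 8. The solutions for $a\ge2$

**Step 7: the element $r$ and the equation.** *This assembles the solution.* Let $\mathcal U$ be any nonprincipal ultrafilter on $\mathbb N$ and $r=\mathcal U\text{-}\lim_ir_i$. Since $\rho_{a\cdot q}$ and $\rho_q$ are continuous, Step 6 gives
$$r+a\cdot q=\mathcal U\text{-}\lim_i(r_i+a\cdot q)=a\cdot q,\qquad r+q=\mathcal U\text{-}\lim_i(r_i+q)=\mathcal U\text{-}\lim_ir_i=r.$$
This is (2). By Lemma 4, $p=q+r$ satisfies $p+p+a\cdot p=p+a\cdot p$. Moreover $r\in S_1$ because $S_1$ is closed, so $p\in S_1\subseteq\mathbb N^*$.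

**Step 8: the sums $p,p+p,\dots$ are pairwise distinct.** *This shows in particular that $p$ is not idempotent.* By (3) and Step 6, Lemma 5 applies with $b=a$, $B_i=M_i$, $s_i=r_i$ and $s=r$. So $r$ is right cancelable, and $M:=\bigcup_iM_i\in v+r$ for every $v\in\beta\mathbb N$.

Write $w^{(n)}$ for the $n$-fold sum of $w$. Then $p^{(n)}=q+r^{(n)}$ for all $n\ge1$. This is the definition for $n=1$, and if it holds for $n$, then $p^{(n+1)}=q+r^{(n)}+q+r=q+r^{(n)}+r=q+r^{(n+1)}$, because $r+q=r$ gives $r^{(n)}+q=r^{(n)}$.

Suppose $p^{(k)}=p^{(l)}$ with $k<l$, that is, $q+r^{(k)}=q+r^{(l)}$. Cancel $r$ on the right $k$ times to get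
$$q=q+r^{(l-k)}.$$
The right-hand side has the form $v+r$, with $v=q$ if $l-k=1$ and $v=q+r^{(l-k-1)}$ otherwise. So $M\in q$. But $W_0\in q$, and $W_0\cap M=\emptyset$, since elements of $W_0$ have no digit in $A$. This is a contradiction. With $k=1$, $l=2$ we get $p+p\ne p$.

**Step 9: counting.** *This gives $2^{\mathfrak c}$ solutions.* Keep $q$ and all $r_i$ fixed and vary $\mathcal U$. By Lemma 5(iii) with $v=q$, different $\mathcal U$ give different $p=q+r$. There are $2^{\mathfrak c}$ nonprincipal ultrafilters on $\mathbb N$, by a textbook theorem. This completes the proof of Theorem 1. $\blacksquare$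

## 9. The case $a=1$: an element with $p+p+p=p+p\ne p$

For $a=1$ the conditions (2) read $r+q=r$ and $r+q=q$, so $r=q$ and $p=q+q=q$. The recipe of Lemma 4 gives nothing. We keep its shape and weaken the conditions: let $p=y+t$ with $y$ idempotent. Then
$$p+p=y+(t+y)+t,\qquad p+p+p=y+(t+y)+(t+y)+t,$$
and these are equal as soon as $t+y$ is an idempotent $e$. The identity $t+y=e$ is again preserved under limits in $t$, for fixed $y$ and $e$, and it forces $e+y=t+y+y=e$. If $t$ is right cancelable, then $p+p=p$ is equivalent to $y+e=y$, so we need $y+e\neq y$.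

Use base $2$, and (1) with $a=2$. Let
$$H=\bigcap_n\overline{2^n\mathbb N},\quad E=\{0,2,4,\dots\}=\bigsqcup_{i\in\mathbb N}E_i\ \text{ with all }E_i\text{ infinite},$$
$$D=\{x:\operatorname{supp}(x)\subseteq E\},\quad X=H\cap\overline D,\quad Z=\mathbb N\setminus D,\quad N_i=\{x:\max\operatorname{supp}(x)\in E_i\}.$$
For instance, $5$ has support $\{0,2\}$ and lies in $D$, while $6$ has support $\{1,2\}$ and lies in $Z$.

**Step 10: $H$ and $X$ are compact semigroups, and $X\cap\overline{N_i}$ is a nonempty left ideal of $X$.** *This lets us choose tagged idempotents in $X$.* $H$ and $X$ are closed. Any nonprincipal ultrafilter containing $\{2^k:k\in E_i\}$ contains every $2^n\mathbb N$, since only finitely many of these powers are not divisible by $2^n$, and it contains $D$ and $N_i$; so it lies in $X\cap\overline{N_i}$. Thus $H$, $X$ and $X\cap\overline{N_i}$ are nonempty.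

Let $u,v\in H$. For $x\in2^n\mathbb N$ we have $-x+2^n\mathbb N\supseteq 2^n\mathbb N\in v$, so $2^n\mathbb N\in u+v$; hence $u+v\in H$. If moreover $u,v\in\overline D$, let $x\in D$ and $2^m>x$. By (1), $-x+D\supseteq D\cap2^m\mathbb N\in v$, so $D\in u+v$. Hence $X$ is a semigroup.

By (1), if $2^m>x$ and $y'\in N_i\cap2^m\mathbb N$, then $\max\operatorname{supp}(x+y')=\max\operatorname{supp}(y')$, so $x+y'\in N_i$. That is,
$$x\in\mathbb N,\ 2^m>x,\ y'\in N_i\cap2^m\mathbb N\ \Longrightarrow\ x+y'\in N_i.\tag{6}$$
So for $u\in H\cap\overline{N_i}$ we have $-x+N_i\in u$ for every $x\in\mathbb N$, hence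
$$N_i\in v+u\quad\text{for all }v\in\beta\mathbb N,\ u\in H\cap\overline{N_i}.\tag{7}$$
In particular $X\cap\overline{N_i}$ is a left ideal of $X$.

**Step 11: the idempotents $y_i$ and $y$.** *They satisfy $y_i+y=y$.* Fix a minimal right ideal $R$ of $X$, and minimal left ideals $L_i\subseteq X\cap\overline{N_i}$ of $X$. Let $y_i$ be the idempotent of $R\cap L_i$, and put $y=y_1$. By (F3), $y_i+y=y$ for all $i$.

**Step 12: an idempotent $e$ with $e+y=e$ and $Z\in e$.** *The set $Z$ will show $y+e\ne y$.* The set $H\cap\overline Z$ is closed, and it is nonempty: it contains every nonprincipal ultrafilter containing $\{2^k:k\text{ odd}\}$. It is a two-sided ideal of $H$. Indeed, let $z\in H\cap\overline Z$ and $v\in H$. If $x\in Z$ and $2^m>x$, then for $w\in2^m\mathbb N$ the support of $x+w$ contains $\operatorname{supp}(x)$, by (1), so $x+w\in Z$; thus $-x+Z\supseteq2^m\mathbb N\in v$, and $Z\in z+v$. If $x\in\mathbb N$ and $2^m>x$, then for $w\in Z\cap2^m\mathbb N$ the support of $x+w$ contains $\operatorname{supp}(w)$, so $x+w\in Z$; thus $-x+Z\in z$, and $Z\in v+z$.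

Hence $(H\cap\overline Z)+y$ is contained in $H\cap\overline Z$. It is compact, as the image of a compact set under $\rho_y$, and nonempty. It is a semigroup: $(z+y)+(z'+y)=(z+y+z')+y$ with $z+y+z'\in H\cap\overline Z$. By (F1) it contains an idempotent $e=z+y$. Then $e+y=z+y+y=z+y=e$, and $Z\in e$.

**Step 13: the element $p$ and the equation.** Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$, $t=\mathcal U\text{-}\lim_i(e+y_i)$ and $p=y+t$. By continuity of $\rho_y$ and Step 11,
$$t+y=\mathcal U\text{-}\lim_i(e+y_i+y)=\mathcal U\text{-}\lim_i(e+y)=e+y=e.$$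
So
$$p+p=y+(t+y)+t=y+e+t,$$
$$p+p+p=y+(t+y)+e+t=y+e+e+t=y+e+t=p+p.$$
Since $H$ is closed, $t\in H$, so $p\in H$. As $n\notin2^n\mathbb N$, we have $H\subseteq\mathbb N^*$ and $p\in\mathbb N^*$.

**Step 14: $p+p\ne p$, and counting.** The sets $N_i$ are pairwise disjoint and satisfy (6), which is (5) with $b=2$. By (7), $N_i\in e+y_i$, and $e+y_i\in H$, so $N_i\cap2^m\mathbb N\in e+y_i$ for all $m$. Thus Lemma 5 applies with $b=2$, $B_i=N_i$, $s_i=e+y_i$ and $s=t$.

By Lemma 5(i), $t$ is right cancelable. If $p+p=p$, then $y+e+t=y+t$, so $y+e=y$. But $Z\in y+e$, because $H\cap\overline Z$ is an ideal of $H$, while $D\in y$ and $D\cap Z=\emptyset$. This is a contradiction, so $p+p\neq p$.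

Finally, keep $y$, $e$ and the $y_i$ fixed and vary $\mathcal U$. By Lemma 5(iii) with $v=y$, different $\mathcal U$ give different $p=y+t$, so there are $2^{\mathfrak c}$ of them. This proves Theorem 2. $\blacksquare$

One can check Proposition 3 on these $p$. For $a=1$, the element $y+e$ is idempotent, since $y+(e+y)+e=y+e+e=y+e$. It satisfies $(y+e)+p=y+(e+y)+t=y+e+t=p+p$ and $p+(y+e)+p=p+(p+p)=p+p=(y+e)+p$. So $y+e$ plays the part of the idempotent in the criterion, as $q$ does for $a\ge2$.
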